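\title{Commutative QF-1 rings are PF-rings}

\begin{abstract}
A ring is QF-1 if every faithful module is balanced, and PF if every faithful module is a generator. Every PF-ring is QF-1. We prove the converse for commutative rings, with no chain condition and in ZFC. Both conditions turn out to be equivalent to the ring being a finite product of local self-injective rings with simple essential socle, and it suffices to test those central endomorphisms of faithful modules whose image is killed by a maximal ideal. The proof verifies Baer's criterion one maximal ideal at a time. A homomorphism from an ideal to the ring that does not extend is turned into two modules with too few maps between them; these are finitely generated if the ideal is, and otherwise come from a transfinite construction on a tree.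
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are associative with identity and modules are unitary. Let $M$ be a right $R$-module and $S=\operatorname{End}(M_R)$, and regard $M$ as a left $S$-module. The \emph{biendomorphism ring} $\operatorname{Biend}(M_R)=\operatorname{End}({}_SM)$ consists of the additive maps $M\to M$ that commute with every endomorphism of $M_R$. The ring $R$ supplies such maps through the canonical homomorphism
\[
R\to\operatorname{Biend}(M_R),\qquad r\mapsto(m\mapsto mr),
\]
which is injective exactly when $M$ is faithful. The module $M$ is \emph{balanced} if this homomorphism is surjective. A faithful balanced module thus has so many endomorphisms that $R$ can be recovered from them. For instance $\mathbb Q$ is a faithful $\mathbb Z$-module that is not balanced: its endomorphism ring is $\mathbb Q$, and so is its biendomorphism ring. A module $M_R$ is a \emph{generator} if its trace ideal, the sum of the images of all homomorphisms $M\to R$, is $R$.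

The ring $R$ is \emph{right QF-1} if every faithful right $R$-module is balanced, and \emph{right PF} if every faithful right $R$-module is a generator. Every generator is balanced (Faith; the commutative case is Lemma~\ref{lem:gen}), so a right PF-ring is right QF-1. The converse fails for non-commutative rings. For commutative rings the sides play no role, and we consider the following problem from \cite{duo}.

\begin{quote}
\emph{Is every commutative QF-1 ring a PF-ring, with no Noetherian or artinian assumption?}
\end{quote}

Under chain conditions the answer is yes. A commutative artinian QF-1 ring is QF, that is, artinian and self-injective (Dickson and Fuller; Camillo), and more generally a commutative Noetherian QF-1 ring is QF (Ringel; Storrer). A commutative artinian ring is a finite product of local rings with nilpotent maximal ideals, so each of its maximal ideals has a nonzero annihilator, and Lemma~\ref{lem:pf} shows that a commutative QF ring is PF. Without chain conditions one cannot expect QF, because there are commutative PF-rings that are not Noetherian (Example~\ref{ex:trivext}); PF is the natural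 guess. The reason for doubt is that QF-1 says something about $R$ only through modules with few endomorphisms, and one has to build them. Example~\ref{ex:trivext} also contains a ring that fails to be self-injective at a single ideal, which is not finitely generated, and for which the first module one would try is balanced.

For commutative $R$ the ring $\operatorname{Biend}(M)$ is the center $Z(\operatorname{End}_RM)$ (Section~\ref{sec:central}), so $M$ is balanced if and only if every central endomorphism of $M$ is multiplication by an element of $R$. Our proof uses only the following formally weaker consequence of QF-1.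

\begin{quote}
\textbf{(H)} If $M$ is a faithful $R$-module and $\varphi\in Z(\operatorname{End}_RM)$ satisfies $\mathfrak m\varphi(M)=0$ for some maximal ideal $\mathfrak m$ of $R$, then $\varphi$ is multiplication by an element of $R$.
\end{quote}

\begin{theorem}\label{thm:main}
A commutative ring satisfying \textup{(H)} is self-injective and PF. In particular every commutative QF-1 ring is PF.
\end{theorem}

\begin{theorem}\label{thm:equiv}
For a commutative ring $R\neq0$ the following are equivalent:
\begin{itemize}
\item[(a)] $R$ is PF;
\item[(b)] $R$ is QF-1;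
\item[(c)] $R$ satisfies \textup{(H)};
\item[(d)] $R$ is a finite product of local self-injective rings, each having a simple essential socle.
\end{itemize}
\end{theorem}

The proof is in ZFC. Section~\ref{sec:central} describes two ways to produce central endomorphisms. In Section~\ref{sec:socle} they give, for each maximal ideal $\mathfrak m$, an element $\sigma$ with $\operatorname{ann}(\mathfrak m)=R\sigma\cong R/\mathfrak m$, and a comparability lemma: if $\sigma M\neq0\neq\sigma L$, then some homomorphism between $M$ and $L$, in one of the two directions, has image not killed by $\sigma$. Self-injectivity is then proved by contradiction. From a map $f\colon D\to R$ on an ideal that does not extend, even after multiplication by an element outside $\mathfrak m$, we construct two incomparable modules: in Section~\ref{sec:fg} for finitely generated $D$, and in Sections~\ref{sec:chain}--\ref{sec:recursion} for arbitrary $D$. Section~\ref{sec:proofs} proves the theorems.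

\section{Generators and central endomorphisms}\label{sec:central}

From now on $R$ is commutative, and scalars are written on the left. Over the zero ring the only module is $0$ and Theorem~\ref{thm:main} holds trivially, so we assume $R\neq0$. We write $\operatorname{Max}R$ for the set of maximal ideals, $\operatorname{ann}$ for annihilators in $R$ (a subscript indicates another ring or module), and $\operatorname{Hom}$ for $\operatorname{Hom}_R$.

Multiplication by $r\in R$ is an endomorphism of $M$. A biendomorphism commutes with it, so it is $R$-linear; it therefore lies in $\operatorname{End}_RM$ and is central there. Conversely a central endomorphism is a biendomorphism. Hence $\operatorname{Biend}(M)=Z(\operatorname{End}_RM)$.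

We use these standard facts. A submodule $N\subseteq M$ is \emph{essential} if it meets every nonzero submodule of $M$ nontrivially; the \emph{socle} is the sum of the simple submodules. A module $Q$ is injective if and only if every homomorphism from an ideal of $R$ to $Q$ extends to $R$ (Baer's criterion), and $R$ is \emph{self-injective} if it is injective over itself. Every module $N$ is essential in an injective module, its \emph{injective hull}; if $N\subseteq Q$ with $Q$ injective, a hull can be taken inside $Q$. An injective submodule is a direct summand. An element $a\in R$ is nonzero in the localization $R_{\mathfrak m}$ if and only if $\operatorname{ann}(a)\subseteq\mathfrak m$. Finally, if $0\neq z\in M$ and $\mathfrak mz=0$ with $\mathfrak m$ maximal, then the annihilator of $z$ is exactly $\mathfrak m$ and $Rz\cong R/\mathfrak m$ is simple.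

\begin{lemma}\label{lem:gen}
Every generator is balanced.
\end{lemma}

\begin{proof}
Write $1=\sum_if_i(x_i)$ with $f_i\in\operatorname{Hom}(M,R)$ and $x_i\in M$, and let $\varphi$ be a central endomorphism of $M$. For $m\in M$ the map $g_i\colon y\mapsto f_i(y)m$ is an endomorphism of $M$, so
\[
\varphi(f_i(x_i)m)=\varphi g_i(x_i)=g_i\varphi(x_i)=f_i(\varphi(x_i))\,m .
\]
Summing over $i$ gives $\varphi(m)=rm$ with $r=\sum_if_i(\varphi(x_i))$ independent of $m$.
\end{proof}

The next lemma names the two properties that we shall extract from (H).

\begin{lemma}\label{lem:pf}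
If $R$ is self-injective and $\operatorname{ann}(\mathfrak m)\neq0$ for every $\mathfrak m\in\operatorname{Max}R$, then $R$ is PF.
\end{lemma}

\begin{proof}
Let $M$ be faithful, $\mathfrak m\in\operatorname{Max}R$ and $0\neq\sigma\in\operatorname{ann}(\mathfrak m)$. Choose $x\in M$ with $\sigma x\neq0$. Both $\sigma x$ and $\sigma$ have annihilator $\mathfrak m$, so $\sigma x\mapsto\sigma$ defines a homomorphism $R\sigma x\to R$. It extends to $\phi\colon M\to R$, and $\sigma\phi(x)=\sigma\neq0$ shows $\phi(x)\notin\mathfrak m$. Thus the trace ideal of $M$ lies in no maximal ideal.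
\end{proof}

To exploit (H) we need central endomorphisms that are not visibly scalar. The first source is a direct sum with few maps between the summands. On the faithful $\mathbb Z$-module $\mathbb Q\oplus\mathbb Z/p$ there are no nonzero maps between $\mathbb Q$ and $\mathbb Z/p$, so every endomorphism is diagonal and the projection onto $\mathbb Z/p$ is central. Its image is killed by $p$, and it is not multiplication by an integer, because it kills $\mathbb Q$. So $\mathbb Z$ does not satisfy (H). The maps between the summands need not vanish; it is enough that the candidate endomorphism does not see them.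

\begin{lemma}\label{lem:block}
Let $M,Y$ be modules and $\psi\in Z(\operatorname{End}_RM)$. If $\psi\beta=0$ for all $\beta\colon Y\to M$ and $\gamma\psi=0$ for all $\gamma\colon M\to Y$, then $\psi\oplus0$ is a central endomorphism of $M\oplus Y$.
\end{lemma}

\begin{proof}
For an endomorphism of $M\oplus Y$ written as a matrix,
\[
\begin{pmatrix}\psi&0\\0&0\end{pmatrix}\begin{pmatrix}\alpha&\beta\\\gamma&\delta\end{pmatrix}=\begin{pmatrix}\psi\alpha&\psi\beta\\0&0\end{pmatrix},\qquad
\begin{pmatrix}\alpha&\beta\\\gamma&\delta\end{pmatrix}\begin{pmatrix}\psi&0\\0&0\end{pmatrix}=\begin{pmatrix}\alpha\psi&0\\\gamma\psi&0\end{pmatrix}.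
\]
The two products agree under the hypotheses.
\end{proof}

The second source is a module with one relation, which forces all endomorphisms to be scalar modulo $\mathfrak m$.

\begin{example}\label{ex:square}
Let $k$ be a field and $R=k[x,y]/(x,y)^2$, with basis $1,x,y$ and maximal ideal $\mathfrak m=kx+ky$, $\mathfrak m^2=0$. Let $M=R^2/Rw$ with $w=x\varepsilon_1+y\varepsilon_2$, where $\varepsilon_1,\varepsilon_2$ is the standard basis. Since $Rw=kw$ contains no nonzero multiple of $\varepsilon_1$, the module $M$ is faithful; $\dim M/\mathfrak mM=2$ and $\dim\mathfrak mM=4-1=3$. An endomorphism lifts to a matrix $A$ with $Aw\in kw$. Write $A=A_0+A_1$ with $A_0=(a_{ij})$ over $k$ and $A_1$ over $\mathfrak m$. Then $A_1w=0$, and $(a_{11}x+a_{12}y,\ a_{21}x+a_{22}y)=(cx,cy)$ forces $A_0=cI$. So every endomorphism is $c+\nu$ with $c\in k$, $\nu(M)\subseteq\mathfrak mM$ and $\nu(\mathfrak mM)=0$, and every $k$-linear map $M/\mathfrak mM\to\mathfrak mM$ occurs as $\nu$. The product of two such $\nu$ is zero. Hence $\operatorname{End}_RM$ is commutative of dimension $1+2\cdot3=7$, while $\dim R=3$, and $M$ is not balanced.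 The map $\varepsilon_1\mapsto0$, $\varepsilon_2\mapsto x\varepsilon_1$ violates (H): a scalar killing $\varepsilon_1$ is $0$, but $x\varepsilon_1\neq0$ in $M$.
\end{example}

\begin{lemma}\label{lem:relation}
Let $C$ be a commutative ring, $\sigma\in C$, $n\ge2$ and $w=(w_1,\dots,w_n)\in C^n$. Suppose that $\sigma w_2=0$ and that $\sum_ja_jw_j=0$ implies $\sigma a_j=0$ for all $j$. Then $M=C^n/Cw$ has a central endomorphism $\psi$ with $\psi(\varepsilon_2)=\sigma\varepsilon_1$ and $\psi(\varepsilon_j)=0$ for $j\neq2$.
\end{lemma}

\begin{proof}
Let $\Psi=\sigma E_{12}$ with $E_{12}$ the matrix unit. Then $\Psi w=\sigma w_2\varepsilon_1=0$, so $\Psi$ induces $\psi$. As $C^n$ is free, an endomorphism of $M$ lifts to a matrix $A$, and $Aw=cw$ for some $c\in C$. Each row of $A-cI$ is a relation among the $w_j$, so $\sigma(A-cI)=0$. Therefore $A\Psi-\Psi A=\sigma(A-cI)E_{12}-E_{12}\,\sigma(A-cI)=0$.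
\end{proof}

The following pair of rings shows where the real difficulty lies. We return to it in Sections~\ref{sec:chain} and~\ref{sec:tree}.

\begin{example}\label{ex:trivext}
Let $k$ be a field, $P=k((t))/k[[t]]$, and let $A\subseteq k[[t]]$ be either $k[[t]]$ or $k[t]_{(t)}$. Let $R_A=A\oplus P$ with product $(a,x)(a',x')=(aa',ax'+a'x)$. An element $(a,x)$ with $a$ a unit has inverse $(a^{-1},-a^{-2}x)$, so $R_A$ is local with maximal ideal $tA\oplus P$. Let $P_n\subseteq P$ be the span of $t^{-1},\dots,t^{-n}$. The $A$-submodules of $P$ are the $P_n$ and $P$, and an ideal containing some $(a,x)$ with $a\neq0$ contains $aP=P$. So the ideals form the chain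
\[
0=P_0\subset P_1\subset P_2\subset\cdots\subset P\subset\cdots\subset t^2A\oplus P\subset tA\oplus P\subset R_A .
\]
The ring is not Noetherian, and $P_1$, generated by $\sigma=(0,t^{-1})$, is a simple essential socle. All ideals except $P$ are principal, generated by $(0,t^{-n})$ or $(t^n,0)$, and $P_n$ and $t^nA\oplus P$ are the annihilators of each other. So for a principal ideal $R_Az$ and $f\colon R_Az\to R_A$ we have $f(z)\in\operatorname{ann}\operatorname{ann}(z)=R_Az$, and $f$ extends to $R_A$. A map $f\colon P\to R_A$ therefore acts on each $P_n$ as an element of $A/t^nA=k[t]/(t^n)$; these elements are compatible, so $\operatorname{Hom}(P,R_A)=k[[t]]$. Since $(a,x)$ acts on $P$ as $a$, the map given by $s\in k[[t]]$ extends if and only if $s\in A$.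

For $A=k[[t]]$ the ring $\widehat R=R_A$ is self-injective, hence PF by Lemma~\ref{lem:pf}. For $A=k[t]_{(t)}$ the ring $R=R_A$ is not self-injective: $s=\sum_{n\ge1}t^{n!}\notin A$, because for a polynomial $q\neq0$ the gaps of $s$ eventually exceed $\deg q$ and $qs$ has infinitely many nonzero coefficients. By Theorem~\ref{thm:main} this $R$ is not QF-1. The natural candidate for a witness is the faithful $R$-module $\widehat R$, on which $s$ acts; but $\widehat R$ is balanced. Let $\varphi$ be central and $c=\varphi(1)$. Multiplications by elements of $\widehat R$ are $R$-endomorphisms, so $\varphi(z)=z\varphi(1)=cz$. The $A$-module $P$ is divisible, hence injective, and contains $P_1\cong A/tA$; so if $c\notin R$ there is an $A$-linear map $k[[t]]/A\to P$ not killing the image of $c$. The composite $\nu\colon\widehat R\to\widehat R/R=k[[t]]/A\to P\subseteq\widehat R$ is $R$-linear with $\nu\varphi(1)=\nu(c)\neq0=\varphi\nu(1)$, a contradiction.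
\end{example}

\section{The socle element at a maximal ideal}\label{sec:socle}

In this section and the next $R$ satisfies (H). The condition is invoked directly only in Lemmas~\ref{lem:ann}, \ref{lem:sigma} and~\ref{lem:pad}.

The first step generalizes $\mathbb Q\oplus\mathbb Z/p$. If $\operatorname{ann}(\mathfrak m)=0$ we need a substitute for $\mathbb Q$: a faithful module $N$ with $\mathfrak mN=N$ and no nonzero element killed by $\mathfrak m$. Zero divisors rule out a field of fractions. The condition $\mathfrak mN=N$ is obtained by dividing successively by the terms of a sequence in $\mathfrak m$; for $R=\mathbb Z$ and the sequence $p,p,\dots$ this gives $\mathbb Z[1/p]$. Factoring out the elements killed by $\mathfrak m$ may create new such elements, so we factor out a larger submodule for which this cannot happen.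

\begin{lemma}\label{lem:ann}
$\operatorname{ann}(\mathfrak m)\neq0$ for every $\mathfrak m\in\operatorname{Max}R$.
\end{lemma}

\begin{proof}
Suppose $\operatorname{ann}(\mathfrak m)=0$. For a module $X$ let $\tau(X)$ be the set of $z\in X$ such that for every sequence $(y_i)_{i\ge1}$ in $\mathfrak m$ there is $k$ with $y_1\cdots y_kz=0$. It is a submodule (for a sum take the larger $k$). If $\mathfrak mz\subseteq\tau(X)$ and $(y_i)$ is a sequence in $\mathfrak m$, the definition applied to $y_1z$ and $y_2,y_3,\dots$ gives $y_1y_2\cdots y_kz=0$ for some $k$; so $z\in\tau(X)$. Hence no nonzero element of $X/\tau(X)$ is killed by $\mathfrak m$.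

For a sequence $x=(x_i)$ in $\mathfrak m$ let $F_x=\varinjlim(R\xrightarrow{x_1}R\xrightarrow{x_2}\cdots)$. It is generated by the images $f_1,f_2,\dots$ of $1$, with $f_n=x_nf_{n+1}$, and $af_1=0$ if and only if $ax_1\cdots x_l=0$ for some $l$. Put $N_x=F_x/\tau(F_x)$ and $N=\bigoplus_xN_x$, the sum over all sequences. Then $\mathfrak mN=N$, so $\operatorname{Hom}(N,R/\mathfrak m)=0$; and no nonzero element of $N$ is killed by $\mathfrak m$, so $\operatorname{Hom}(R/\mathfrak m,N)=0$.

The module $N$ is faithful. Let $0\neq s\in R$. As no nonzero element of $R$ is killed by $\mathfrak m$, we can choose successively $c_i\in\mathfrak m$ with $sc_1\cdots c_k\neq0$ for all $k$. We use the even terms to build the module and the odd terms to test $\tau$: put $x_i=c_{2i}$ and $y_i=c_{2i-1}$. If $sf_1\in\tau(F_x)$, then $sy_1\cdots y_kf_1=0$ for some $k$, so $sy_1\cdots y_kx_1\cdots x_l=0$ for some $l$, and hence $sc_1\cdots c_{2\max(k,l)}=0$, which is false. Thus $sN_x\neq0$.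

By Lemma~\ref{lem:block} the projection of the faithful module $R/\mathfrak m\oplus N$ onto $R/\mathfrak m$ is central, and $\mathfrak m$ kills its image. By (H) it is multiplication by some $r$. Then $rN=0$, so $r=0$, but the projection is not zero.
\end{proof}

Next, Example~\ref{ex:square} shows what goes wrong when $\operatorname{ann}(\mathfrak m)$ is too large or misses a principal ideal; there $\sigma=x$ and $a=y$.

\begin{lemma}\label{lem:sigma}
Let $\mathfrak m\in\operatorname{Max}R$, $0\neq\sigma\in\operatorname{ann}(\mathfrak m)$, and $a\in R$ with $\operatorname{ann}(a)\subseteq\mathfrak m$. Then $\sigma\in Ra$. Consequently $\operatorname{ann}(\mathfrak m)=R\sigma\cong R/\mathfrak m$.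
\end{lemma}

\begin{proof}
Suppose $\sigma\notin Ra$. Since $R\sigma$ is simple, $R\sigma\cap Ra=0$. Let $w=(\sigma,a)$ and $M=R^2/Rw$. If $r\varepsilon_1=uw$, then $ua=0$, so $u\in\mathfrak m$ and $r=u\sigma=0$. Thus $r\varepsilon_1\in Rw$ only for $r=0$; in particular $M$ is faithful. Lemma~\ref{lem:relation} applies: $\sigma a\in R\sigma\cap Ra=0$, and $a_1\sigma+a_2a=0$ gives $a_1\sigma=0=a_2a$, so $a_2\in\mathfrak m$ and $\sigma a_2=0$. The resulting central $\psi$ has image in $\sigma M$, which $\mathfrak m$ kills. By (H), $\psi$ is multiplication by some $r$. From $\psi(\varepsilon_1)=0$ we get $r\varepsilon_1\in Rw$, so $r=0$ and $\psi=0$; then $\sigma\varepsilon_1\in Rw$, so $\sigma=0$, a contradiction.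

If $0\neq s\in\operatorname{ann}(\mathfrak m)$, then $\operatorname{ann}(s)=\mathfrak m$, so $\sigma\in Rs$, and $Rs=R\sigma$ because $Rs$ is simple.
\end{proof}

Fix $\mathfrak m\in\operatorname{Max}R$ and a generator $\sigma$ of $\operatorname{ann}(\mathfrak m)$, until the end of Section~\ref{sec:recursion}. Then $\operatorname{ann}(\sigma)=\mathfrak m$, so $\sigma$ is nonzero in $R_{\mathfrak m}$ and zero in $R_{\mathfrak n}$ for every other maximal ideal $\mathfrak n$. By Lemma~\ref{lem:sigma},
\begin{equation}\label{eq:sigma}
a\in R\text{ is nonzero in }R_{\mathfrak m}\ \Longrightarrow\ \sigma\in Ra .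
\end{equation}
So a module $M$ with $\sigma M\neq0$ is killed only by elements that vanish in $R_{\mathfrak m}$: the condition $\sigma M\neq0$ is faithfulness at $\mathfrak m$. The modules we build will be faithful only in this sense. To apply (H) we add the localizations at the other maximal ideals, which do not interact with $\sigma$.

\begin{lemma}\label{lem:pad}
Let $M$ be an $R$-module with $\sigma M\neq0$ and let $\psi\in Z(\operatorname{End}_RM)$ satisfy $\psi(M)\subseteq\sigma M$. Then $\psi$ is multiplication by an element of $R$.
\end{lemma}

\begin{proof}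
Let $Y=\bigoplus_{\mathfrak n\neq\mathfrak m}R_{\mathfrak n}$. Suppose $a\neq0$ kills $M\oplus Y$. Then $a$ vanishes in each $R_{\mathfrak n}$, so $\operatorname{ann}(a)\not\subseteq\mathfrak n$ for all $\mathfrak n\neq\mathfrak m$. The proper ideal $\operatorname{ann}(a)$ lies in some maximal ideal, which must be $\mathfrak m$. So $\sigma\in Ra$ and $\sigma M=0$, a contradiction. Hence $M\oplus Y$ is faithful.

An element of $\mathfrak m\setminus\mathfrak n$ is a unit of $R_{\mathfrak n}$, so $Y=\mathfrak mY$; also $\sigma Y=0$. For $\beta\colon Y\to M$ we get $\psi\beta(Y)=\mathfrak m\psi\beta(Y)\subseteq\mathfrak m\sigma M=0$, and for $\gamma\colon M\to Y$ we get $\gamma\psi(M)\subseteq\sigma\gamma(M)=0$. By Lemma~\ref{lem:block}, $\psi\oplus0$ is central. Its image is killed by $\mathfrak m$, and (H) applies.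
\end{proof}

Call a homomorphism $\phi\colon M\to L$ \emph{$\sigma$-null} if $\sigma\phi(M)=0$. Suppose for a moment that $R$ is self-injective, and let $\sigma x\neq0$ in $M$ and $\sigma y\neq0$ in $L$. The proof of Lemma~\ref{lem:pf} gives $\phi\colon M\to R$ with $\sigma\phi(x)=\sigma$, and composing with $1\mapsto y$ gives a map $M\to L$ that is not $\sigma$-null. Condition (H) yields such a map in at least one direction, and this is all we need.

\begin{lemma}[Comparability]\label{lem:comp}
Let $M,L$ be $R$-modules with $\sigma M\neq0\neq\sigma L$. Then some homomorphism $M\to L$ or some homomorphism $L\to M$ is not $\sigma$-null.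
\end{lemma}

\begin{proof}
Otherwise Lemma~\ref{lem:block}, applied to multiplication by $\sigma$ on $L$, shows that $\psi=\sigma\oplus0$ is central on $L\oplus M$. By Lemma~\ref{lem:pad} it is multiplication by some $r\in R$. Then $rM=0$, so $r$ vanishes in $R_{\mathfrak m}$ by \eqref{eq:sigma} and $\sigma M\neq0$. Choose $u\notin\mathfrak m$ with $ur=0$. Then $u\sigma L=urL=0$. But $\sigma L$ is a nonzero vector space over $R/\mathfrak m$, on which $u$ acts invertibly.
\end{proof}

\section{Finitely generated ideals}\label{sec:fg}

Let $D$ be an ideal of $R$ and $f\in\operatorname{Hom}(D,R)$. An \emph{$f$-pair} in a module $L$ is a pair $(y,\zeta)\in L\times L$ with $b\zeta=f(b)y$ for all $b\in D$. If $f$ were multiplication by a scalar $e$, then $(y,ey)$ would be an $f$-pair, so one may think of $\zeta$ as a value of ``$ey$''. Homomorphisms carry $f$-pairs to $f$-pairs. Let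
\[
I_f=\{y\in R:\ (y,c)\text{ is an $f$-pair for some }c\in R\},
\]
the ideal of those $y$ for which $yf$ extends to $R$. The map $f$ extends if and only if $1\in I_f$, that is, if and only if $I_f$ lies in no maximal ideal. Our goal is therefore $I_f\not\subseteq\mathfrak m$.

For finitely generated $D$ this can be decided in $B=R_{\mathfrak m}$. This is a local ring with maximal ideal $\mathfrak mB=\operatorname{ann}_B(\sigma)$, and by \eqref{eq:sigma} every nonzero ideal of $B$ contains $\sigma$. Elements outside $\mathfrak m$ act bijectively on $B$-modules, so $R$-linear maps between $B$-modules are $B$-linear. A generating set $w_1,\dots,w_n$ of an ideal of $B$ is \emph{minimal} if no proper subset generates; then every relation $\sum a_jw_j=0$ has all $a_j\in\mathfrak mB$, since a unit coefficient would make $w_j$ redundant. We first extend the maps $w_j\mapsto\delta_{ij}\sigma$ into the socle.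

\begin{lemma}\label{lem:dual}
Let $w_1,\dots,w_n$ be a minimal generating set of a nonzero proper ideal of $B$. For each $i$ there is $u_i\in B$ with $u_iw_j=\delta_{ij}\sigma$ for all $j$.
\end{lemma}

\begin{proof}
After renumbering, $i=1$. For $n=1$ use $\sigma\in Bw_1$. Let $n\ge2$, suppose there is no such $u_1$, and put $w=(w_j)\in B^n$ and $M=B^n/Bw$. The assumption says $\sigma\varepsilon_1\notin Bw$; in particular $\sigma M\neq0$. As $w_2$ and the coefficients of all relations lie in $\mathfrak mB$, Lemma~\ref{lem:relation} gives a central $\psi$ with image in $\sigma M$, $\psi(\varepsilon_1)=0$ and $\psi(\varepsilon_2)=\sigma\varepsilon_1\neq0$ in $M$. By Lemma~\ref{lem:pad}, $\psi$ is multiplication by some $r\in R$, and $r\neq0$ in $B$ because $\psi\neq0$. So $\sigma\in Br$, and $r\varepsilon_1\in Bw$ gives $\sigma\varepsilon_1\in Bw$, a contradiction.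
\end{proof}

Now let $f\colon D\to B$ be arbitrary, with $D=(b_1,\dots,b_n)$ and $c_j=f(b_j)$. Two phenomena compete. In an injective hull of $B$ there is $e$ with $(1,e)$ an $f$-pair. On the other hand, if $f$ is a scalar multiplication, then $\sum b_jx_j=0$ implies $\sum c_jx_j=0$ in every module, and if it is not, this implication fails somewhere. We take for $M_1$ the module generated by the $f$-pair and for $M_2$ the universal module in which the implication fails with value $\sigma y_0$. Each excludes the phenomenon of the other.

\begin{proposition}\label{prop:fg}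
If $D$ is a finitely generated ideal of $B$, then every $f\in\operatorname{Hom}_B(D,B)$ extends to $B$.
\end{proposition}

\begin{proof}
Suppose $f$ does not extend. Then $0\neq D\neq B$. Let $b_1,\dots,b_n$ be minimal generators of $D$, $c_j=f(b_j)$, and $b=(b_j)$, $c=(c_j)$ in $B^n$. Then $c\notin Bb$. Let $E\supseteq B$ be an injective hull of $B$ over $B$. The annihilator of the class $\bar c\neq0$ in $B^n/Bb$ lies in $\mathfrak mB$, so $\bar c\mapsto\sigma$ defines a map $B\bar c\to E$, which extends to $B^n/Bb$. The images $x_j\in E$ of the basis vectors satisfy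
\begin{equation}\label{eq:x}
\sum_jb_jx_j=0,\qquad\sum_jc_jx_j=\sigma,\qquad\sigma x_i=0\ \text{ for all }i,
\end{equation}
where the last equation is the first multiplied by the $u_i$ of Lemma~\ref{lem:dual}. Choose $e\in E$ with $de=f(d)$ for $d\in D$. Let $M_1=B+Be\subseteq E$, and let $M_2$ be the $B$-module with generators $y_0,y_1,\dots,y_n$ and relations
\[
\sum_{j\ge1}b_jy_j=0,\qquad\sigma y_0=\sum_{j\ge1}c_jy_j .
\]
By \eqref{eq:x}, $y_0\mapsto1$, $y_j\mapsto x_j$ defines a map $M_2\to E$, so $\sigma y_0\neq0$. Multiplying the first relation by $u_i$ gives $\sigma y_i=0$ for $i\ge1$. Hence $\sigma M_2=B\sigma y_0\neq0$. If $\sigma e\neq0$, then $B\sigma e$ is simple and meets $B$, so it is a nonzero ideal of $B$ and equals $B\sigma$. Hence $\sigma M_1=B\sigma\neq0$.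

\emph{Every $\phi\colon M_2\to M_1$ is $\sigma$-null.} Write $\phi(y_j)=\alpha_j+\beta_je$ for $j\ge1$, with $\alpha_j,\beta_j\in B$, and put $a=\sum b_j\alpha_j$ and $d=\sum b_j\beta_j$, both in $D$. The first relation gives $0=a+de=a+f(d)$. The second gives
\[
\sigma\phi(y_0)=\sum c_j\alpha_j+\sum c_j\beta_je=f(a)+f(d)e=f(a)-ae=0 .
\]
So $\sigma\phi(M_2)=\phi(B\sigma y_0)=0$.

\emph{Every $\phi\colon M_1\to M_2$ is $\sigma$-null.} Let $\upsilon$ and $\alpha$ be the coefficients of $y_0$ in some expressions of $\phi(1)$ and $\phi(e)$ by the generators. The coefficient of $y_0$ defines a map $M_2\to B/B\sigma$, and $b_j\phi(e)=c_j\phi(1)$; hence $b_j\alpha-c_j\upsilon\in B\sigma$. Multiply by $x_j$ and sum over $j$. By \eqref{eq:x},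
\[
0=\alpha\sum b_jx_j-\upsilon\sum c_jx_j=-\upsilon\sigma .
\]
Since $\sigma y_j=0$ for $j\ge1$, we get $\sigma\phi(1)=\upsilon\sigma y_0=0$ and $\sigma\phi(M_1)=\phi(B\sigma)=0$.

This contradicts Lemma~\ref{lem:comp}.
\end{proof}

\begin{corollary}\label{cor:fg}
If $D$ is a finitely generated ideal of $R$, then $I_f\not\subseteq\mathfrak m$ for every $f\in\operatorname{Hom}(D,R)$.
\end{corollary}

\begin{proof}
The localization $f_{\mathfrak m}\colon D_{\mathfrak m}=DB\to B$ is multiplication by some $c/u$ with $u\notin\mathfrak m$. For generators $b_1,\dots,b_n$ of $D$ the elements $uf(b_j)-cb_j$ vanish in $B$, so one $u'\notin\mathfrak m$ kills all of them in $R$. Then $(u'u,u'c)$ is an $f$-pair and $u'u\in I_f\setminus\mathfrak m$.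
\end{proof}

\section{Arbitrary ideals: reduction to a chain}\label{sec:chain}

\begin{proposition}\label{prop:all}
Let $R$ satisfy \textup{(H)}. Then $I_f\not\subseteq\mathfrak m$ for every ideal $D$ of $R$ and every $f\in\operatorname{Hom}(D,R)$.
\end{proposition}

The ring $R_A$ with $A=k[t]_{(t)}$ in Example~\ref{ex:trivext} has a simple essential socle and all maps on finitely generated ideals extend, yet it is not self-injective. So Proposition~\ref{prop:all} does not follow from the structural facts obtained so far, and new incomparable modules are needed. We first describe a minimal counterexample.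

Cardinals are initial ordinals. The \emph{cofinality} $\operatorname{cf}\lambda$ of an infinite cardinal $\lambda$ is the least length of an increasing unbounded sequence in $\lambda$. It is an infinite cardinal $\theta\le\lambda$ that is \emph{regular}: every subset of $\theta$ of size less than $\theta$ is bounded in $\theta$. Consider the following data.
\begin{itemize}
\item[(S1)] An $R$-module $E\supseteq R$, an element $e\in E$ and an ideal $D$ with $De\subseteq R$, such that $f\colon D\to R$, $f(b)=be$, has $I_f\subseteq\mathfrak m$.
\item[(S2)] An infinite regular cardinal $\theta\le|R|$ and an increasing chain of ideals $(D_\gamma)_{\gamma<\theta}$ with union $D$.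
\item[(S3)] Elements $u_\gamma\in R\setminus\mathfrak m$ and $r_\gamma\in R$ such that $g_\gamma=r_\gamma-u_\gamma e$ satisfies $D_\gamma g_\gamma=0$.
\item[(S4)] $\sigma\in D_0$ and $\sigma e=0$.
\end{itemize}
Thus $f$ is, up to the factor $u_\gamma$, a scalar on each $D_\gamma$ but not on $D$.

\begin{lemma}\label{lem:data}
If $R$ satisfies \textup{(H)} and Proposition~\ref{prop:all} fails, then there are data \textup{(S1)--(S4)}.
\end{lemma}

\begin{proof}
Among all $(D,f)$ with $I_f\subseteq\mathfrak m$ choose one for which the least size $\lambda$ of a generating set of $D$ is as small as possible. By Corollary~\ref{cor:fg}, $\lambda$ is infinite, and $\lambda\le|D|\le|R|$. Let $E$ be an injective hull of $R$ and $e\in E$ with $be=f(b)$ for $b\in D$.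

The element $\sigma e$ is killed by $\mathfrak m$. If it is nonzero, it generates a simple module, which meets $R$ and so lies in $R$. In any case $\sigma e\in\operatorname{ann}(\mathfrak m)=R\sigma$, say $\sigma e=\alpha\sigma$. Put $e'=e-\alpha$, $D'=D+R\sigma$ and $f'(b)=be'$. Then $\sigma e'=0$ and $D'e'\subseteq R$. If $(y,c)$ is an $f'$-pair in $R$, then $yf(b)=(c+y\alpha)b$ for $b\in D$; so $I_{f'}\subseteq I_f\subseteq\mathfrak m$. The ideal $D'$ is generated by $\lambda$ elements. Replacing $(e,D,f)$ by $(e',D',f')$ we have (S1), $\sigma\in D$ and $\sigma e=0$.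

Let $\theta=\operatorname{cf}\lambda$, let $(d_\eta)_{\eta<\lambda}$ generate $D$, and let $(\lambda_\gamma)_{\gamma<\theta}$ be increasing and unbounded in $\lambda$. Let $D_\gamma$ be generated by $\sigma$ and the $d_\eta$ with $\eta<\lambda_\gamma$. This gives (S2) and (S4). Each $D_\gamma$ is generated by fewer than $\lambda$ elements, so by the choice of $\lambda$ there is an $f|_{D_\gamma}$-pair $(u_\gamma,r_\gamma)$ in $R$ with $u_\gamma\notin\mathfrak m$. This is (S3).
\end{proof}

\begin{example}\label{ex:data}
For $A=k[t]_{(t)}$ and $R=R_A$ take $E=\widehat R$, $e=s=\sum_{n\ge1}t^{n!}$, $D=P$, $\theta=\omega$, $D_n=P_{n+1}$, $u_n=1$, and let $r_n$ be the truncation of $s$ at degree $n$. Then $g_n\in t^{n+1}k[[t]]$ kills $P_{n+1}$, and $\sigma e=0$ as $s$ has no constant term. If $(a,x)\in I_f$, then $as\in A$, so $a$ is not a unit; hence $I_f\subseteq\mathfrak m$.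
\end{example}

The module $M_2$ of Proposition~\ref{prop:fg} has no analog here: finitely many $b_j\in D$ lie in one $D_\gamma$, and then $\sum b_jx_j=0$ implies $u_\gamma\sum f(b_j)x_j=r_\gamma\sum b_jx_j=0$. The failure of extension is invisible to finite relations. By Lemmas~\ref{lem:comp} and~\ref{lem:data}, Proposition~\ref{prop:all} follows from the next statement, in which (H) plays no role.

\begin{proposition}\label{prop:incomp}
Let $R$ be a commutative ring, $\mathfrak m\in\operatorname{Max}R$ and $\sigma\in R$ with $\operatorname{ann}(\sigma)=\mathfrak m$. Given data \textup{(S1)--(S4)}, there are $R$-modules $L_1,L_2$ with $\sigma L_1\neq0\neq\sigma L_2$ such that all homomorphisms $L_1\to L_2$ and $L_2\to L_1$ are $\sigma$-null.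
\end{proposition}

\section{Modules on a tree}\label{sec:tree}

We assume the hypotheses of Proposition~\ref{prop:incomp}. Call a module \emph{tight} if $\sigma y=0$ for each of its $f$-pairs $(y,\zeta)$. The ring $R$ is tight because $I_f\subseteq\mathfrak m$. If $L$ is tight and $(x,\zeta)$ is an $f$-pair in $M$, then $\sigma\phi(x)=0$ for all $\phi\colon M\to L$. So tightness blocks maps into a module, and elements ``$ex$'' block maps out of it. We need both properties in each $L_i$, and they contradict each other.

The way out is to disguise $ex$. Both modules contain a common module $L^0$ of $R$-valued functions. For $x\in L^0$ we adjoin either $w$ or $ex+w$, where $w$ is a new element with $Dw\subseteq L^0$. If the disguises $w$ are independent enough, the module remains tight. Now let $h$ be a map from $L^0$ to the other module with $\sigma h(x)\neq0$. If $h$ could be extended to $w$ and also to $ex+w$, the difference of the two values would form an $f$-pair with $h(x)$. So one of the two choices destroys $h$. To destroy all $h$ we need as many disguises as there are maps $h$, while $L^0$ stays small. This suggests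 indexing $L^0$ by the nodes of a tree and the disguises by its branches. The chain $(D_\gamma)$ provides them: $w$ takes the value $g_\gamma$ at level $\gamma$ of the branch, and each $b\in D$ kills $g_\gamma$ for large $\gamma$.

\subsection*{The tree and its cardinals}

We want a tree of height $\theta$ with $\mu$ nodes and $2^\mu$ branches. Put $\mu_0=|R|$, $\mu_{\alpha+1}=2^{\mu_\alpha}$, take suprema at limit ordinals, and let $\mu=\sup_{\alpha<\theta}\mu_\alpha$ and $\kappa=2^\mu$. Then
\[
\theta\le|R|<2^{|R|}\le\mu<\kappa,\qquad 2^{\mu_\alpha}\le\mu\ \ (\alpha<\theta),\qquad\kappa^\mu=2^{\mu\cdot\mu}=\kappa .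
\]
Let $T$ be the set of functions $t\colon\gamma\to\mu$ with $\gamma<\theta$, ordered by extension; $\gamma$ is the \emph{level} of the node $t$. A \emph{branch} is a function $p\colon\theta\to\mu$, and its nodes are the restrictions $p|\gamma$, $\gamma<\theta$. A node of level $\gamma$ is a node of $p$ only if it equals $p|\gamma$, and for distinct branches $p,p'$ we have $p|\gamma\neq p'|\gamma$ for all large $\gamma<\theta$. For $t\in T$ of level $\gamma$ the set $t{\downarrow}=\{s\in T:s\le t\}$ has size $|\gamma+1|<\theta$. Let $\delta_t\in R^T$ be the indicator function of $t$, and let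
\begin{align*}
L^0&=\{x\in R^T:\ \operatorname{supp}x\text{ lies in a finite union of sets }t{\downarrow}\},\\
W&=\{v\in(R+Re)^T:\ |\operatorname{supp}v|\le\theta\}.
\end{align*}
These are $R$-modules with $L^0\subseteq W$. The levels of the nodes in $\operatorname{supp}x$, $x\in L^0$, are bounded below $\theta$. For $\theta=\omega$ the sets $t{\downarrow}$ are finite and $L^0$ is free on the $\delta_t$.

\begin{lemma}\label{lem:count}
We have $|L^0|\le\mu$ and $|\operatorname{Hom}(L^0,W)|\le\kappa$, and there are at least $\kappa$ branches.
\end{lemma}

\begin{proof}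
Let $t\colon\gamma\to\mu$ with $\gamma<\theta$. Each value $t(\eta)$ lies in some $\mu_{\alpha(\eta)}$, and the $\alpha(\eta)$ are bounded in $\theta$ by regularity; so $t$ maps into a single $\mu_\alpha$. As $|\gamma|\le\mu_\alpha$, there are at most $\mu_\alpha^{\mu_\alpha}=2^{\mu_\alpha}\le\mu$ functions $\gamma\to\mu_\alpha$. Hence $|T|\le\theta\cdot\theta\cdot\mu=\mu$. There are at most $\mu$ finite subsets of $T$, and each allows at most $|R|^{|R|}=2^{|R|}\le\mu$ functions supported in the corresponding union; so $|L^0|\le\mu$. Since $|R+Re|\le|R|$, we get $|W|\le\kappa^\mu=\kappa$ and $|\operatorname{Hom}(L^0,W)|\le\kappa^\mu=\kappa$. Finally $X\mapsto(X\cap\mu_\alpha)_{\alpha<\theta}$ is injective on subsets of $\mu$, so $\kappa\le\prod_{\alpha<\theta}2^{\mu_\alpha}\le\mu^\theta$, the number of branches.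
\end{proof}

\subsection*{The modules $L(\mathcal Z)$}

For a branch $p$ let $w_p\in W$ take the value $g_\gamma$ at $p|\gamma$ and vanish off $p$; we write $w_p=\sum_{\gamma<\theta}g_\gamma\delta_{p|\gamma}$. For $b\in D$ the values $bg_\gamma=br_\gamma-u_\gamma f(b)$ lie in $R$, and if $b\in D_\beta$ they vanish for $\gamma\ge\beta$ by (S2) and (S3). So $bw_p$ is supported in $(p|\beta){\downarrow}$ and $bw_p\in L^0$. This is why $L^0$ must allow the supports $t{\downarrow}$, which may be infinite when $\theta>\omega$. In Example~\ref{ex:data}, $w_p=\sum_n(r_n-s)\delta_{p|n}$ has its $n$th value in $t^{n+1}k[[t]]$: it is a $t$-adically convergent series along the branch, and $(0,t^{-m})$ kills all terms with $n\ge m-1$.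

For a branch $p$, $\varepsilon\in\{0,1\}$ and $x\in L^0$ put $z(p,\varepsilon,x)=\varepsilon ex+w_p\in W$, where $ex$ is the function $t\mapsto x(t)e$. Then
\begin{equation}\label{eq:bz}
b\,z(p,\varepsilon,x)=\varepsilon f(b)x+bw_p\in L^0\qquad(b\in D).
\end{equation}
By (S4), $\sigma e=0$ and $\sigma g_\gamma=0$ for all $\gamma$, so $\sigma z(p,\varepsilon,x)=0$. A set $\mathcal Z$ of triples $(p,\varepsilon,x)$ is \emph{admissible} if different triples have different branches. For such $\mathcal Z$ let
\[
L(\mathcal Z)=L^0+\sum_{(p,\varepsilon,x)\in\mathcal Z}Rz(p,\varepsilon,x)\subseteq W .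
\]
Then $\sigma L(\mathcal Z)=\sigma L^0\neq0$. This is the purpose of (S4): whether a map on $L(\mathcal Z)$ is $\sigma$-null is decided on the small module $L^0$.

To prove tightness we map to $R$. Evaluation at a node $t$ has values in $R+Re$; a node high up on $p_i$, where $z_i$ has the value $r_\beta-u_\beta e$ and nothing else contributes, allows us to cancel the multiple of $e$ at the cost of the factor $u_\beta\notin\mathfrak m$.

\begin{lemma}\label{lem:tight}
For admissible $\mathcal Z$ the module $L(\mathcal Z)$ is tight.
\end{lemma}

\begin{proof}
Let $(y,\zeta)$ be an $f$-pair in $L(\mathcal Z)$. Write $y=y_0+\sum_{i\le n}a_iz_i$ and $\zeta=\zeta_0+\sum_{i\le n}d_iz_i$ with $y_0,\zeta_0\in L^0$, $a_i,d_i\in R$, $z_i=z(p_i,\varepsilon_i,x_i)$ and distinct $p_i$. Then $\sigma y=\sigma y_0$. Suppose this is nonzero and choose $t\in T$ with $y_0(t)\notin\mathfrak m$. Choose $\beta<\theta$ such that the nodes $p_1|\beta,\dots,p_n|\beta$ are distinct and lie outside $\operatorname{supp}y_0$ and all $\operatorname{supp}x_j$; these are finitely many conditions, each valid for all large $\beta$. Then $z_i(p_i|\beta)=g_\beta$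 and $z_i(p_k|\beta)=0$ for $k\neq i$. Write $z_i(t)=\rho_i+s_ie$ with $\rho_i,s_i\in R$ and define the $R$-linear map
\[
q\colon W\to E,\qquad q(v)=u_\beta v(t)+\sum_ks_k\,v(p_k|\beta).
\]
Then $q(L^0)\subseteq R$ and
\[
q(z_i)=u_\beta(\rho_i+s_ie)+s_i(r_\beta-u_\beta e)=u_\beta\rho_i+s_ir_\beta\in R .
\]
So $(q(y),q(\zeta))$ is an $f$-pair in $R$, and $q(y)\in I_f\subseteq\mathfrak m$ by (S1). Hence $0=\sigma q(y)=\sigma q(y_0)=\sigma u_\beta y_0(t)$, which is false because $u_\beta y_0(t)\notin\mathfrak m$.
\end{proof}

\subsection*{The extension equations}

Let $h\in\operatorname{Hom}(L^0,W)$, $x\in L^0$, $p$ a branch and $\varepsilon\in\{0,1\}$. A \emph{solution of $\mathrm{E}(h,x,p,\varepsilon)$ in $L(\mathcal Z)$} is a pair $(u,\zeta)$ with $u\in R\setminus\mathfrak m$, $\zeta\in L(\mathcal Z)$ and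
\begin{equation}\label{eq:E}
b\zeta=u\bigl(\varepsilon f(b)h(x)+h(bw_p)\bigr)\qquad(b\in D).
\end{equation}
Here $h$ is applied to $bw_p\in L^0$; it is not defined at $w_p$. By \eqref{eq:bz}, if $h$ extends to a map $\phi$ defined at $z=z(p,\varepsilon,x)$, then \eqref{eq:E} holds with $u=1$ and $\zeta=\phi(z)$. The factor $u$ is allowed because Lemma~\ref{lem:local} below introduces one.

\begin{lemma}\label{lem:choice}
Let $\mathcal Z$ be admissible, $h(x)\in L(\mathcal Z)$ and $\sigma h(x)\neq0$. For every branch $p$ there is $\varepsilon\in\{0,1\}$ such that $\mathrm{E}(h,x,p,\varepsilon)$ has no solution in $L(\mathcal Z)$.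
\end{lemma}

\begin{proof}
Let $(u_{(0)},\zeta_0)$ and $(u_{(1)},\zeta_1)$ be solutions for $\varepsilon=0$ and $\varepsilon=1$, and put $u=u_{(0)}u_{(1)}\notin\mathfrak m$. Then $b(u_{(0)}\zeta_1-u_{(1)}\zeta_0)=f(b)\,uh(x)$ for $b\in D$, so $u\sigma h(x)=0$ by Lemma~\ref{lem:tight}. But the annihilator of $\sigma h(x)\neq0$ is $\mathfrak m$.
\end{proof}

The target module keeps growing after $\varepsilon$ is chosen, and a later generator might supply a solution. We show that only few branches can do so. Let
\[
N=N(h,x,p)=\operatorname{supp}h(x)\cup\bigcup_{b\in D}\operatorname{supp}h(bw_p)\subseteq T,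
\]
a union of at most $|R|$ sets of size at most $\theta\le|R|$, so $|N|\le|R|$. Let $\operatorname{Rel}(h,x,p)$ be the set of branches $p'$ for which $\{\gamma<\theta:p'|\gamma\in N\}$ is unbounded in $\theta$. Such a $p'$ is the union of its nodes in $N$, so it is determined by a subset of $N$, and
\begin{equation}\label{eq:rel}
|\operatorname{Rel}(h,x,p)|\le2^{|R|}\le\mu .
\end{equation}

\begin{lemma}\label{lem:local}
Let $\mathcal Z$ be admissible and let $\mathcal Z'$ be the set of triples in $\mathcal Z$ whose branch lies in $\operatorname{Rel}(h,x,p)$. If $\mathrm{E}(h,x,p,\varepsilon)$ has a solution in $L(\mathcal Z)$, then it has one in $L(\mathcal Z')$.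
\end{lemma}

\begin{proof}
Let $(u,\zeta)$ be a solution, $\zeta=\zeta_0+\sum_{i\le n}a_iz_i$ with $\zeta_0\in L^0$, $z_i=z(p_i,\varepsilon_i,x_i)$ and distinct $p_i$. Suppose $p_1\notin\operatorname{Rel}(h,x,p)$. We find a solution involving only $z_2,\dots,z_n$; the lemma follows by repeating this finitely often.

Choose $\beta<\theta$ such that for $\beta\le\gamma<\theta$ the node $p_1|\gamma$ lies outside $N$, $\operatorname{supp}\zeta_0$ and all $\operatorname{supp}x_i$, and is not a node of $p_i$ for $i\neq1$; each of these finitely many conditions holds for all large $\gamma$. At such a node $\zeta$ has the value $a_1g_\gamma$ and the right side of \eqref{eq:E} vanishes. Hence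
\begin{equation}\label{eq:kill}
D\,a_1g_\gamma=0\qquad(\beta\le\gamma<\theta).
\end{equation}
Note that $u_\beta g_\gamma-u_\gamma g_\beta=u_\beta r_\gamma-u_\gamma r_\beta\in R$, and put
\[
\xi=a_1\varepsilon_1r_\beta x_1+\sum_{\gamma<\beta}a_1(u_\beta g_\gamma-u_\gamma g_\beta)\,\delta_{p_1|\gamma}\in L^0 .
\]
Subtracting termwise,
\[
u_\beta a_1z_1-\xi=-\varepsilon_1a_1g_\beta x_1+\sum_{\gamma<\beta}u_\gamma a_1g_\beta\,\delta_{p_1|\gamma}+\sum_{\beta\le\gamma<\theta}u_\beta a_1g_\gamma\,\delta_{p_1|\gamma},
\]
and $D$ kills this function by \eqref{eq:kill}. So $\zeta'=u_\beta\zeta_0+\xi+\sum_{i\ge2}u_\beta a_iz_i$ satisfies $b\zeta'=u_\beta b\zeta$ for $b\in D$, and $(u_\beta u,\zeta')$ is a solution, since $u_\beta u\notin\mathfrak m$.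
\end{proof}

\section{The recursion}\label{sec:recursion}

\begin{proof}[Proof of Proposition~\ref{prop:incomp}]
A \emph{task} is a triple $(i,h,x)$ with $i\in\{1,2\}$, $h\in\operatorname{Hom}(L^0,W)$, $x\in L^0$ and $\sigma h(x)\neq0$; it asks that $h$ not extend to a map from $L_i$ to $L_j$, where $j=3-i$. Tasks exist (let $h$ be the inclusion and $x=\delta_t$), and by Lemma~\ref{lem:count} the set $\mathcal T$ of tasks has size at most $\kappa$. Compose a bijection $\kappa\to\kappa\times\mathcal T$ with the projection to $\mathcal T$. This gives a list $(\tau_\xi)_{\xi<\kappa}$ in which every task occurs $\kappa$ times, hence at unboundedly many $\xi<\kappa$. The repetition is needed because a task can be treated only when $h(x)$ already lies in the part of $L_j$ built so far.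

By recursion on $\xi<\kappa$ we define increasing admissible sets $\mathcal Z_1^\xi,\mathcal Z_2^\xi$ and increasing sets $F^\xi$ of \emph{forbidden} branches, such that $F^\xi$ contains all branches occurring in $\mathcal Z_1^\xi\cup\mathcal Z_2^\xi$ and $|F^\xi|\le|\xi|\cdot\mu<\kappa$. For $\xi=0$ the sets are empty, and at limit ordinals we take unions. At stage $\xi$ let $\tau_\xi=(i,h,x)$ and $j=3-i$. If $h(x)\notin L(\mathcal Z_j^\xi)$, change nothing. Otherwise choose a branch $p\notin F^\xi$, which is possible by Lemma~\ref{lem:count}, and by Lemma~\ref{lem:choice} choose $\varepsilon$ such that $\mathrm{E}(h,x,p,\varepsilon)$ has no solution in $L(\mathcal Z_j^\xi)$. Put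
\[
\mathcal Z_i^{\xi+1}=\mathcal Z_i^\xi\cup\{(p,\varepsilon,x)\},\qquad\mathcal Z_j^{\xi+1}=\mathcal Z_j^\xi,\qquad F^{\xi+1}=F^\xi\cup\{p\}\cup\operatorname{Rel}(h,x,p).
\]
By \eqref{eq:rel} at most $\mu$ branches are added to $F^\xi$, so the size bound persists.

Let $\mathcal Z_i=\bigcup_{\xi<\kappa}\mathcal Z_i^\xi$, an admissible set, and $L_i=L(\mathcal Z_i)$. Then $\sigma L_i=\sigma L^0\neq0$. Let $\{i,j\}=\{1,2\}$ and suppose $\phi\colon L_i\to L_j$ is not $\sigma$-null. Since $\sigma\phi(L_i)=\phi(\sigma L^0)$, there is $x\in L^0$ with $\sigma\phi(x)\neq0$. Let $h=\phi|_{L^0}$, viewed as a map into $W$; then $(i,h,x)$ is a task. The element $h(x)$ involves finitely many generators, so it lies in $L(\mathcal Z_j^{\xi'})$ for some $\xi'<\kappa$. Choose $\xi\ge\xi'$ with $\tau_\xi=(i,h,x)$. At stage $\xi$ a triple $(p,\varepsilon,x)$ was added to $\mathcal Z_i$, and $(1,\phi(z(p,\varepsilon,x)))$ is a solution of $\mathrm{E}(h,x,p,\varepsilon)$ in $L_j$. By Lemma~\ref{lem:local} there is a solution in $L(\mathcal Z')$, where $\mathcal Z'$ consists of the triples of $\mathcal Z_j$ with branch in $\operatorname{Rel}(h,x,p)$.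 Nothing is added to $\mathcal Z_j$ at stage $\xi$, and the branches chosen later avoid $F^{\xi+1}\supseteq\operatorname{Rel}(h,x,p)$. So $\mathcal Z'\subseteq\mathcal Z_j^\xi$, and $\mathrm{E}(h,x,p,\varepsilon)$ has a solution in $L(\mathcal Z_j^\xi)$, contrary to the choice of $\varepsilon$.
\end{proof}

This completes the proof of Proposition~\ref{prop:all}. For the ring and data of Example~\ref{ex:data}, the module $L_1\oplus L_2$ is the missing witness: it is faithful because every nonzero ideal contains $\sigma$, the endomorphism $\sigma\oplus0$ is central by Lemma~\ref{lem:block}, and it is not a scalar because it is nonzero and kills the faithful module $L_2$.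

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $R$ satisfy (H), let $D$ be an ideal and $f\in\operatorname{Hom}(D,R)$. The maximal ideal $\mathfrak m$ in Proposition~\ref{prop:all} was arbitrary, so $I_f$ lies in no maximal ideal and $f$ extends to $R$. By Baer's criterion $R$ is self-injective, and by Lemmas~\ref{lem:ann} and~\ref{lem:pf} it is PF. A QF-1 ring satisfies (H), since all central endomorphisms of its faithful modules are scalar multiplications.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]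
(a)$\Rightarrow$(b) is Lemma~\ref{lem:gen}, and (b)$\Rightarrow$(c) was just noted.

(c)$\Rightarrow$(d). By Theorem~\ref{thm:main}, $R$ is self-injective, and by Lemma~\ref{lem:ann} each $\mathfrak m\in\operatorname{Max}R$ is the annihilator of some $\sigma_{\mathfrak m}\in R$. An injective hull of the simple ideal $R\sigma_{\mathfrak m}$ inside $R$ is a direct summand, so it is $e_{\mathfrak m}R$ with $e_{\mathfrak m}$ idempotent. The ideals of the ring $e_{\mathfrak m}R$ are the ideals of $R$ contained in it; every nonzero one contains $\sigma_{\mathfrak m}$, so $R\sigma_{\mathfrak m}$ is the simple essential socle of this ring. If $f\colon J\to e_{\mathfrak m}R$ is a homomorphism on one of these ideals, it is multiplication by some $c\in R$, hence by $e_{\mathfrak m}c$; so $e_{\mathfrak m}R$ is self-injective.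

The ring $e_{\mathfrak m}R$ is local. From $e_{\mathfrak m}\sigma_{\mathfrak m}=\sigma_{\mathfrak m}\neq0$ we get $e_{\mathfrak m}\notin\mathfrak m$, so $\mathfrak m\cap e_{\mathfrak m}R$ is a proper ideal. Let $a\in e_{\mathfrak m}R\setminus\mathfrak m$. Multiplication by $a$ on $e_{\mathfrak m}R$ does not kill $\sigma_{\mathfrak m}$, so its kernel is zero. Its image is injective, hence a nonzero direct summand of $e_{\mathfrak m}R$; a nonzero complement would also contain $\sigma_{\mathfrak m}$, so the image is everything and $a$ is a unit of $e_{\mathfrak m}R$.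

The maximal ideals of $R=e_{\mathfrak m}R\times(1-e_{\mathfrak m})R$ not containing $e_{\mathfrak m}$ correspond to the maximal ideals of $e_{\mathfrak m}R$. So $\mathfrak m$ is the only maximal ideal of $R$ that does not contain $e_{\mathfrak m}$. The ideal $\sum_{\mathfrak m}e_{\mathfrak m}R$ lies in no maximal ideal, so $1=\sum_{i\le k}r_ie_i$ with $e_i=e_{\mathfrak m_i}$ and distinct $\mathfrak m_1,\dots,\mathfrak m_k$. A maximal ideal different from all $\mathfrak m_i$ would contain every $e_i$ and hence $1$; so $\operatorname{Max}R=\{\mathfrak m_1,\dots,\mathfrak m_k\}$. For $i\neq j$ the product $e_ie_j$ is an idempotent of the local ring $e_iR$, so it is $0$ or $e_i$; it lies in $\mathfrak m_i$ because $e_j$ does, while $e_i\notin\mathfrak m_i$. Thus $e_ie_j=0$, and $\sum_ie_i$ is an idempotent. It is congruent to $e_j\notin\mathfrak m_j$ modulo $\mathfrak m_j$ for each $j$, so it is a unit and equals $1$. Therefore $R=\prod_ie_iR$.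

(d)$\Rightarrow$(a). Let $R=\prod_{i\le k}e_iR$ with factors as in (d). For an ideal $D$ and $f\colon D\to R$ we have $D=\bigoplus e_iD$ and $f(e_iD)\subseteq e_iR$, so $f$ is multiplication by some $c_i\in e_iR$ on $e_iD$ and by $\sum c_i$ on $D$. Hence $R$ is self-injective. A maximal ideal $\mathfrak m$ of $R$ is the sum of the maximal ideal of one factor $e_iR$ and the other factors. It kills the socle of $e_iR$, which is a simple module over that local ring. So $\operatorname{ann}(\mathfrak m)\neq0$, and $R$ is PF by Lemma~\ref{lem:pf}.
\end{proof}

\begin{thebibliography}{1}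

\bibitem{duo}
\emph{Some Properties Of Duo QF-1 Rings},
\texttt{http://jmre.ijournals.cn/\allowbreak en/\allowbreak ch/\allowbreak reader/\allowbreak create\_pdf.aspx?\allowbreak file\_no=20050308\allowbreak\&year\_id=2005\allowbreak\&quarter\_id=3\allowbreak\&falg=1}

\end{thebibliography}
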